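\title{The minimum permanent of nearly decomposable doubly stochastic matrices}

\begin{abstract}
We prove Foregger's conjecture: a nearly decomposable doubly stochastic $n\times n$ matrix has permanent at least $2^{-(n-1)}$, with equality only for $(I_n+P)/2$, where $P$ is the matrix of an $n$-cycle, up to permutations of rows and columns. We also prove a sharper bound in terms of the entries of any one line, and an extension to all fully indecomposable doubly stochastic matrices. The proof replaces the permanent by an entropy lower bound that is superadditive when the bipartite graph of the matrix is split along a tight set of rows, and it applies Gurvits' inequality to the pieces that cannot be split.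
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $n\ge2$. A nonnegative $n\times n$ matrix $A=(a_{ij})$ is \emph{doubly stochastic} if every row sum and every column sum equals $1$, and its \emph{permanent} is
\[
\operatorname{per}A=\sum_{\sigma\in S_n}\prod_{i=1}^n a_{i\sigma(i)} .
\]
A \emph{line} is a row or a column, and the \emph{support} of $A$ is the set of positions of its positive entries. A nonnegative $n\times n$ matrix is \emph{partly decomposable} if it contains an $s\times(n-s)$ zero submatrix for some $1\le s\le n-1$, and \emph{fully indecomposable} otherwise. Equivalently, it is fully indecomposable if and only if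
\begin{equation}\label{eq:fi}
\text{any $s$ rows, $1\le s\le n-1$, have positive entries in at least $s+1$ columns.}
\end{equation}
A positive entry of a fully indecomposable matrix is \emph{removable} if replacing it by $0$ leaves a fully indecomposable matrix, and a fully indecomposable matrix is \emph{nearly decomposable} if it has no removable entry. All these notions are unchanged when rows and columns are permuted; ``up to permutations'' always refers to this. We write $I_n$ for the identity matrix, $J_n$ for the all-ones matrix, and $P$ for the permutation matrix of an $n$-cycle. Any two $n$-cycles are conjugate, so up to permutations $I_n+P$ does not depend on the cycle.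

These definitions single out the basic cases for the permanent. Suppose that a doubly stochastic matrix has an $s\times(n-s)$ zero submatrix. The $s$ rows involved put their total weight $s$ into the remaining $s$ columns, whose total weight is also $s$, so no other row meets these columns. Up to permutations the matrix is a direct sum of two smaller doubly stochastic matrices, and its permanent is a product. The fully indecomposable matrices are therefore the building blocks, and the nearly decomposable ones are those whose support is minimal among the supports of fully indecomposable matrices. At the other extreme is $J_n/n$, whose permanent $n!/n^n$ is the smallest among all doubly stochastic matrices (see Section~\ref{sec:background}). How small can the permanent be when the support has no entry to spare?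

One remark is used in every example. A line with only one positive entry gives a $1\times(n-1)$ or an $(n-1)\times1$ zero submatrix. So every line of a fully indecomposable matrix has at least two positive entries, and an entry that lies in a line with exactly two positive entries is not removable.

\begin{example}[Cycles]\label{ex:cycle}
Let $P$ be the matrix of the $n$-cycle $\pi$, and let $A$ be doubly stochastic with the support of $I_n+P$. A set $S$ of rows meets the columns $S\cup\pi(S)$, and $\pi(S)\ne S$ if $S$ is nonempty and proper, so \eqref{eq:fi} holds. Every line has two positive entries, so $A$ is nearly decomposable. Row $i$ and column $\pi(i)$ give $a_{ii}=1-a_{i\pi(i)}=a_{\pi(i)\pi(i)}$, so $A=tI_n+(1-t)P$ with $0<t<1$. If $\sigma$ contributes to the permanent and $\sigma(i)=\pi(i)$, then $\sigma$ does not fix $\pi(i)$, so $\sigma(\pi(i))=\pi(\pi(i))$; going around the cycle, $\sigma=\pi$. Hence only the identity and $\pi$ contribute, and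
\[
\operatorname{per}A=t^n+(1-t)^n\ \ge\ 2^{-(n-1)},
\]
with equality if and only if $t=\frac12$, by the strict convexity of $t\mapsto t^n$.
\end{example}

For $n\le3$ there is nothing else. For $n=2$, fully indecomposable means that there is no zero entry, and $I_2+P=J_2$. For $n=3$ it means that no line has two zeros; the zeros then lie among the positions of a permutation matrix $Q$, minimality forces them to fill these positions, and $J_3-Q$ is $I_3+P$ up to permutations. From $n=4$ on, longer lines appear.

\begin{example}[Stars]\label{ex:star}
Let $k\ge2$ and $n=k+1$. Index rows and columns by $0,1,\dots,k$, and let $A_k$ have the entries $a_{0i}=a_{i0}=\frac1k$ and $a_{ii}=1-\frac1k$ for $1\le i\le k$, all other entries being $0$. This matrix is doubly stochastic. A nonempty set $S\subseteq\{1,\dots,k\}$ of rows meets the columns $S\cup\{0\}$, row $0$ alone meets $k\ge2$ columns, and row $0$ together with any other row meets all columns; so \eqref{eq:fi} holds. Every positive entry lies in row $i$ or in column $i$ for some $i\ge1$, and these lines have two positive entries, so $A_k$ is nearly decomposable. If $\sigma$ contributes to the permanent and $\sigma(0)=i$,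 then $\sigma(i)=0$, because column $i$ is taken, and $\sigma$ fixes all other indices. Therefore
\[
\operatorname{per}A_k=k\cdot\frac1{k^2}\Bigl(1-\frac1k\Bigr)^{k-1}=\frac{(k-1)^{k-1}}{k^k}=2^{-(n-1)}\cdot\frac{2^k(k-1)^{k-1}}{k^k}.
\]
For $k=3$ this is $\frac4{27}=\frac{32}{27}\cdot2^{-3}$.
\end{example}

So a long line in a minimal support seems to raise the permanent above the value $2^{-(n-1)}$ of the balanced cycle, while without minimality that value is not a lower bound: $\operatorname{per}(J_3/3)=\frac29<\frac14$. Foregger's conjecture of 1980, as stated in \cite{perm}, is that the balanced cycle is the unique minimizer. We prove it.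

\begin{theorem}\label{thm:foregger}
If $A$ is a nearly decomposable doubly stochastic $n\times n$ matrix, $n\ge2$, then $\operatorname{per}A\ge2^{-(n-1)}$, with equality if and only if $A=(I_n+P)/2$ up to permutations of rows and columns.
\end{theorem}

The proof gives more. Logarithms are natural and $0\ln0=0$. Let $H(t)=-t\ln t-(1-t)\ln(1-t)$ be the binary entropy, and put
\[
\gamma(t)=\begin{cases}\ln2-H(t), & 0\le t\le\frac12,\\[2pt] 0, & \frac12\le t\le1.\end{cases}
\]
The function $\gamma$ is nonnegative and measures how far an entry falls below $\frac12$.

\begin{theorem}\label{thm:refined}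
Let $A$ be as in Theorem~\ref{thm:foregger}. For every line $p$ of $A$,
\[
\operatorname{per}A\ \ge\ 2^{-(n-1)}\exp\Bigl(\sum_{e\in p,\ a_e>0}\gamma(a_e)\Bigr).
\]
In particular, if some line has $k\ge2$ positive entries, then
\[
\operatorname{per}A\ \ge\ 2^{-(n-1)}\cdot\frac{2^k(k-1)^{k-1}}{k^k},
\]
and for every $k\ge2$ this is attained at $n=k+1$. If the support of $A$ is not, up to permutations, that of $I_n+P$, then $\operatorname{per}A\ge\frac{32}{27}\,2^{-(n-1)}$, and this is attained for $n=4$.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $A$ be a fully indecomposable doubly stochastic $n\times n$ matrix, $n\ge2$, and let $R$ be the set of its removable entries. For every line $p$ of $A$,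
\[
\operatorname{per}A\ \ge\ 2^{-(n-1)}\exp\Bigl(\sum_{e\in p\setminus R,\ a_e>0}\gamma(a_e)-\sum_{e\in R\setminus p}\gamma(a_e)\Bigr).
\]
\end{theorem}

Theorem~\ref{thm:general} is the statement that survives induction: the pieces into which we cut a nearly decomposable matrix need not be nearly decomposable, and the chosen line $p$ pays for the entries that lie in two pieces. Section~\ref{sec:example} shows on one matrix where $\gamma$ comes from. Section~\ref{sec:split} describes the cutting, Section~\ref{sec:entropy} the quantity that replaces the permanent, and Section~\ref{sec:main} the induction.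

\section{Background}\label{sec:background}

\subsection*{Four theorems}
\emph{Hall's theorem}: a bipartite graph with vertex classes $U,V$ of equal size has a perfect matching if and only if every $S\subseteq U$ has at least $|S|$ neighbors. \emph{Birkhoff's theorem}: every doubly stochastic matrix is a convex combination of permutation matrices; those with a positive coefficient have their ones inside the support of the matrix. A \emph{positive diagonal} of a square matrix $W$ is a set of positive entries $w_{1\sigma(1)},\dots,w_{n\sigma(n)}$ with $\sigma\in S_n$.

\begin{theorem}[Sinkhorn--Knopp \cite{SK}]\label{thm:SK}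
If $W$ is a nonzero nonnegative square matrix and every positive entry of $W$ lies on a positive diagonal, then $W=D_1BD_2$ with $D_1,D_2$ positive diagonal matrices and $B$ doubly stochastic.
\end{theorem}

Let $g(1)=1$ and $g(k)=\bigl(\frac{k-1}k\bigr)^{k-1}$ for $k\ge2$.

\begin{theorem}[Gurvits \cite{Gur}; see also \cite{LS}]\label{thm:gurvits}
If $B$ is an $n\times n$ doubly stochastic matrix with $\lambda_i$ nonzero entries in column $i$, then $\operatorname{per}B\ge\prod_{i=1}^ng(\min\{i,\lambda_i\})$.
\end{theorem}

By permuting and transposing, the same bound holds for the columns or for the rows, taken in any order. It depends only on the support of $B$. Since $g$ is decreasing (Lemma~\ref{lem:functions}), it gives $\operatorname{per}B\ge\prod_{i\le n}g(i)=n!/n^n$ for every $B$; the product is evaluated by induction from $g(n)=\frac{n!}{n^n}\big/\frac{(n-1)!}{(n-1)^{n-1}}$.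

\subsection*{The functions $g$ and $\gamma$}

\begin{lemma}\label{lem:functions}
\begin{enumerate}
\item[(a)] $\gamma$ is convex, nonincreasing and nonnegative on $[0,1]$, and $\gamma(t)+\gamma(1-t)=\ln2-H(t)$.
\item[(b)] If $k\ge2$ and $t_1,\dots,t_k\ge0$ have sum $1$, then
\[
\sum_{i=1}^k\gamma(t_i)\ \ge\ k\gamma(1/k)=\ln\frac{2^kg(k)}{k}=\ln\frac{2^k(k-1)^{k-1}}{k^k}.
\]
\item[(c)] The sequence $g(k)$ is decreasing and $g(k)>1/e$.
\item[(d)] For $k\ge2$, $\ \ln2+\ln g(k)+k\gamma(1/k)\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $H(\frac12)=\ln2$, the function $\gamma$ is continuous. Its derivative is $\ln\frac t{1-t}$ on $(0,\frac12]$ and $0$ on $[\frac12,1)$, which is continuous, nondecreasing and at most $0$. So $\gamma$ is convex and nonincreasing, and $\gamma\ge\gamma(1)=0$. The identity holds because $H(t)=H(1-t)$ and one of $t,1-t$ is at least $\frac12$ while the other is at most $\frac12$.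

(b) The inequality is convexity. For the value, $kH(1/k)=\ln k-(k-1)\ln\frac{k-1}k=\ln k-\ln g(k)$.

(c) For $k\ge2$ put $\tau=\frac1{k-1}$; then $-\ln g(k)=\ln(1+\tau)/\tau$. This is the slope of the chord of the strictly concave function $\ln(1+\cdot)$ from $0$ to $\tau$, so it increases as $\tau$ decreases and stays below the slope $1$ at $0$. Also $g(1)=1>\frac12=g(2)$.

(d) By (b) the expression equals $\ln\bigl(2^{k+1}g(k)^2/k\bigr)$. For $k=2$ it is $\ln1=0$. For $k=3$ it is $\ln\bigl(\frac{16}3\cdot\frac{16}{81}\bigr)=\ln\frac{256}{243}>0$. For $k\ge4$, the ratio $2^{k+1}/k$ is at least $8$ (it equals $8$ at $k=4$ and increases with $k$), so by (c) the expression exceeds $\ln(8/e^2)>0$.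
\end{proof}

\subsection*{Elementary graphs}
A nonnegative matrix $A$ has a bipartite graph $G_A$: its vertices are the rows and the columns, and it has one edge for each positive entry. Positive diagonals of $A$ are perfect matchings of $G_A$. We shall contract sets of vertices, which creates parallel edges, so from now on a \emph{graph} $G$ is a finite bipartite multigraph with vertex classes $U$ (the \emph{rows}) and $V$ (the \emph{columns}), $|U|=|V|=n\ge2$, and edge set $E$; the number $n$ is the \emph{size} of $G$. We write $N(S)$ for the set of neighbors of a set $S$ of rows and $\delta(p)$ for the set of edges at a vertex $p$. \emph{Matching} always means perfect matching.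

The graph $G$ is \emph{elementary} if $|N(S)|\ge|S|+1$ whenever $\emptyset\ne S\subsetneq U$. An edge $e$ of an elementary graph is \emph{removable} if $G-e$, on the same vertices, is elementary, and $R(G)$ is the set of removable edges. By \eqref{eq:fi}, $A$ is fully indecomposable if and only if $G_A$ is elementary, and then $R(G_A)$ is the set of removable entries. An edge that has a parallel edge is removable, since deleting it changes no set $N(S)$.

\begin{lemma}\label{lem:elementary}
A graph $G$ is elementary if and only if it is connected and every edge lies in a matching.
\end{lemma}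

\begin{proof}
Let $G$ be elementary, and let $e$ be an edge from the row $u$ to the column $v$; edges exist, because a single row has at least two neighbors. Every nonempty $S\subseteq U\setminus\{u\}$ is proper, so $|N(S)\setminus\{v\}|\ge|S|$. By Hall's theorem $G-u-v$ has a matching, and adding $e$ gives a matching of $G$. Since $G$ has a matching, every component $K$ has equally many rows and columns. If $G$ had more than one component, then $S=K\cap U$ would be nonempty and proper with $|N(S)|\le|K\cap V|=|S|$.

Conversely, let $G$ be connected with every edge in a matching; in particular there is a matching. Suppose that $\emptyset\ne S\subsetneq U$ and $|N(S)|\le|S|$. Every matching maps $S$ injectively into $N(S)$, hence onto $N(S)$. An edge from $N(S)$ to $U\setminus S$ would therefore lie in no matching, so there is none. Then no edge leaves $S\cup N(S)$, which misses the rows of $U\setminus S$; this contradicts connectedness.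
\end{proof}

The lemma shows that being elementary, and hence being removable, is symmetric in rows and columns.

A \emph{weighting} of $G$ is a function $x\colon E\to(0,1]$ with $\sum_{e\in\delta(p)}x_e=1$ for every vertex $p$. A doubly stochastic matrix $A$ is a weighting of $G_A$. Conversely, a weighting $x$ of $G$ has a \emph{collapsed matrix} $C=(c_{uv})$, where $c_{uv}$ is the total weight of the edges from $u$ to $v$. It is doubly stochastic, and it is fully indecomposable if $G$ is elementary, since $G$ and $G_C$ have the same sets $N(S)$. For $F\subseteq E$ we write
\[
\Gamma(F)=\sum_{e\in F}\gamma(x_e).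
\]

\section{An example: deficit and surplus}\label{sec:example}

In Theorem~\ref{thm:gurvits} the first column costs nothing, the second costs at most a factor $\frac12$, and so does every column with two nonzero entries. So if at most two columns, or at most two rows, have more than two nonzero entries, the bound $2^{-(n-1)}$ follows at once; this covers cycles and stars. We need to understand a matrix with three long rows and three long columns.

Take $K_{3,3}$ with rows $u_1,u_2,u_3$ and columns $v_1,v_2,v_3$, and replace each edge $u_iv_j$ by a path through a new column $v_{ij}$ and a new row $u_{ij}$, weighted as follows: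
\[
u_i\ \overset{1/3}{\text{------}}\ v_{ij}\ \overset{2/3}{\text{------}}\ u_{ij}\ \overset{1/3}{\text{------}}\ v_j .
\]
The weights at each vertex add up to $1$, so this is the graph of a doubly stochastic matrix $A^*$ of size $12$. On each path a matching uses either the middle edge or both outer edges: if $u_{ij}$ is matched to $v_j$, then $v_{ij}$ can only be matched to $u_i$, and conversely. The paths of the second kind form a matching of $K_{3,3}$, and each of the six matchings of $K_{3,3}$ arises once. So every edge lies in a matching, and the connected graph $G_{A^*}$ is elementary by Lemma~\ref{lem:elementary}. Every edge has an end of degree two, so $A^*$ is nearly decomposable.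

Gurvits' bound misses the target here. In any order of the columns, one of $v_1,v_2,v_3$ comes third or later and costs $g(3)=\frac49$, so the best bound is $1\cdot\frac12\cdot\frac49\cdot2^{-9}=\frac89\,2^{-11}$; the same holds for rows.

The true value is found by comparison with $J_3/3$. A matching of $K_{3,3}$ has weight $(\frac13)^3$. The corresponding matching of $G_{A^*}$ has an extra factor $\frac13$ on each of the three paths where it uses the outer edges and an extra factor $\frac23$ on each of the other six. Since $(\frac13)^{1/3}(\frac23)^{2/3}=e^{-H(1/3)}$,
\[
2^{11}\operatorname{per}A^*=2^2\operatorname{per}(J_3/3)\cdot2^9\bigl(\tfrac13\bigr)^3\bigl(\tfrac23\bigr)^6=\tfrac89\,\bigl(2e^{-H(1/3)}\bigr)^9=\tfrac89\,e^{9\gamma(1/3)}=\tfrac89\bigl(\tfrac{32}{27}\bigr)^3>1 .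
\]
Three things can be read off.

First, the core $K_{3,3}$ has a \emph{deficit} $\frac89$ against the bound $2^{-(n-1)}$ for its own size, and all its edges are removable. Second, each edge of the core is made nonremovable in $A^*$ by a path that raises the size by one, for which the bound allows a factor $\frac12$, but that costs only $e^{-H(1/3)}$. The \emph{surplus} is $e^{\gamma(1/3)}$ per edge, and the three edges of a single row already cover the deficit: $\frac89\cdot\frac{32}{27}=\frac{256}{243}$, which is the case $k=3$ of Lemma~\ref{lem:functions}(d). This suggests proving, for all elementary graphs, a bound in which each removable edge $e$ is charged $\gamma(x_e)$. Third, the cost $t^t(1-t)^{1-t}=e^{-H(t)}$ of subdividing an edge of weight $t$ is a geometric mean: the factor $t$ for the matchings that use the edge, the factor $1-t$ for the others, and the exponent $t$ because a fraction $t$ of the matchings use it. For $J_3/3$ the uniform distribution on matchings has this property. In general we shall have to choose a distribution on matchings in which each edge appears with probability equal to its weight.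

\section{Splittings and braces}\label{sec:split}

To undo constructions like the one above, we cut an elementary graph along a set of rows for which the defining inequality is an equality. Let $G$ be elementary of size $n\ge3$. A set $S$ of rows is \emph{tight} if $1\le|S|\le n-2$ and $|N(S)|=|S|+1$. (Sets of $n-1$ rows always have $n$ neighbors and lead to nothing smaller.) If $G$ has no tight set, that is, if $|N(S)|\ge|S|+2$ whenever $1\le|S|\le n-2$, then $G$ is a \emph{brace}. The smallest example is $K_{3,3}$.

Let $S$ be tight, $s=|S|$, and put $T=N(S)$, $S'=U\setminus S$, $T'=V\setminus T$. There are no edges from $S$ to $T'$. The edges from $S'$ to $T$ are called \emph{crossing}, and $X$ is the set of them; they are the only edges between $S\cup T$ and $S'\cup T'$. The \emph{splitting} of $G$ along $S$ consists of two graphs: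
\begin{itemize}
\item $G_1$ is obtained by contracting $S'\cup T'$ to a single row $p_1$. Its rows are $S\cup\{p_1\}$, its columns are $T$, and its edges are the $S$--$T$ edges and the edges of $X$.
\item $G_2$ is obtained by contracting $S\cup T$ to a single column $p_2$. Its rows are $S'$, its columns are $T'\cup\{p_2\}$, and its edges are the $S'$--$T'$ edges and the edges of $X$.
\end{itemize}
Thus $E(G_1)\cup E(G_2)=E$, $E(G_1)\cap E(G_2)=X$ and $\delta(p_1)=\delta(p_2)=X$. Every vertex of $G$ survives in exactly one of $G_1,G_2$, with the same set of edges as in $G$. In terms of collapsed matrices, if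
\[
C=\begin{pmatrix}C_{ST}&0\\ C_{S'T}&C_{S'T'}\end{pmatrix},
\]
then $G_1$ has the matrix $C_{ST}$ with the column sums of $C_{S'T}$ as a new row, and $G_2$ has the matrix $C_{S'T'}$ with the row sums of $C_{S'T}$ as a new column. The two pieces merge the crossing edges in different ways, and we must be able to recognize the same crossing edge in both. This is why parallel edges are kept apart.

In the graph of Section~\ref{sec:example} the set $S=\{u_{11}\}$ is tight, with $T=\{v_{11},v_1\}$ and $X=\{u_1v_{11},\,u_{21}v_1,\,u_{31}v_1\}$. The piece $G_1$ has size $2$, and in it the last two crossing edges are parallel. The piece $G_2$ is the same graph with the path from $u_1$ to $v_1$ shrunk back to one edge. Nine such splittings produce nine pieces of size $2$ and the brace $K_{3,3}$.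

\begin{lemma}\label{lem:split}
Let $G_1,G_2$ be the splitting of $G$ along a tight set $S$.
\begin{enumerate}
\item[(a)] The sizes $n_1,n_2$ of $G_1,G_2$ satisfy $2\le n_i<n$ and $(n_1-1)+(n_2-1)=n-1$.
\item[(b)] Every matching of $G$, $G_1$ or $G_2$ contains exactly one crossing edge, and $(M_1,M_2)\mapsto M_1\cup M_2$ is a bijection from the pairs of matchings of $G_1$ and $G_2$ with the same crossing edge onto the matchings of $G$.
\item[(c)] $G_1$ and $G_2$ are elementary.
\item[(d)] A weighting $x$ of $G$ restricts to weightings of $G_1$ and $G_2$.
\end{enumerate}
\end{lemma}

\begin{proof}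
(a) We have $n_1=s+1$ and $n_2=n-s$ with $1\le s\le n-2$.

(b) A matching of $G_i$ has one edge at $p_i$, and $\delta(p_i)=X$. A matching $M$ of $G$ matches the $s$ rows of $S$ into the $s+1$ columns of $T$, so exactly one column of $T$ is matched to a row of $S'$; this is the unique crossing edge $f$ of $M$. The set $M_i=M\cap E(G_i)$ covers each surviving vertex of $G_i$ once, and it covers $p_i$ once, by $f$; so it is a matching of $G_i$. Conversely, if $M_1$ and $M_2$ have the same crossing edge, then $M_1\cup M_2$ meets $E(G_i)$ in $M_i$, so it has exactly one edge at each vertex of $G$. The two constructions are inverse to each other.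

(c) Each $G_i$ is connected, being a contraction of a connected graph. An edge of $G_i$ lies in a matching $M$ of $G$, hence in the matching $M\cap E(G_i)$ of $G_i$. Apply Lemma~\ref{lem:elementary}.

(d) Only $p_1$ and $p_2$ need a check. The edges at $T$ have total weight $s+1$, and they consist of $X$ and of all edges at $S$, which have total weight $s$. So $X$ has total weight $1$.
\end{proof}

A nonremovable edge of $G$ may well be removable in a piece, as the two parallel edges above show. The next lemma limits this: a nonremovable edge stays nonremovable in at least one piece.

\begin{lemma}\label{lem:removable}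
If an edge $e$ of $G$ is removable in every piece $G_i$ that contains it, then $e\in R(G)$. Consequently, for every weighting,
\begin{equation}\label{eq:charge}
\Gamma(R(G_1))+\Gamma(R(G_2))\ \le\ \Gamma(R(G))+\Gamma(X).
\end{equation}
\end{lemma}

\begin{proof}
Let $G_i'=G_i-e$ if $e\in E(G_i)$ and $G_i'=G_i$ otherwise. Both $G_1'$ and $G_2'$ are elementary. We verify the two conditions of Lemma~\ref{lem:elementary} for $G-e$.

\emph{Every edge $e'$ of $G-e$ lies in a matching of $G-e$.} Let $e'\in E(G_i')$ and let $j$ be the other index. Take a matching $M_i\ni e'$ of $G_i'$. Its crossing edge $f$ differs from $e$, so it is an edge of $G_j'$ and lies in a matching $M_j$ of $G_j'$. By Lemma~\ref{lem:split}(b), $M_1\cup M_2$ is a matching of $G$; it contains $e'$ and avoids $e$.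

\emph{$G-e$ is connected.} Let $K$ be a component of $G-e$. If $K$ contains no crossing edge, it lies inside $S\cup T$ or inside $S'\cup T'$. Its vertices then have the same edges in $G_1'$, respectively $G_2'$, as in $G-e$, so $K$ is a component of the connected graph $G_i'$ that misses $p_i$, which is impossible. So every component contains a crossing edge. Suppose that $K\ne K'$ are components with crossing edges $f$ in $K$ and $f'$ in $K'$. A matching of $G-e$ through $f$ has no crossing edge in $K'$, so it matches $K'\cap S$ with $K'\cap T$, and $|K'\cap T|=|K'\cap S|$. A matching through $f'$ matches one column of $K'\cap T$ by $f'$ and the others with $K'\cap S$, so $|K'\cap T|=|K'\cap S|+1$. This is a contradiction.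

For \eqref{eq:charge}, compare how often the term $\gamma(x_e)\ge0$ occurs on each side. A noncrossing edge lies in one piece only; if it occurs on the left, it occurs once, and it lies in $R(G)$. A crossing edge occurs at least once on the right; if it occurs twice on the left, it lies in $R(G)$ and occurs twice on the right.
\end{proof}

\begin{lemma}\label{lem:brace}
Every edge of a brace is removable.
\end{lemma}

\begin{proof}
First, every column $v$ has at least three distinct neighbors. Otherwise its neighbors lie in a set $D$ of two rows, and $S=U\setminus D$ has $|S|=n-2\ge1$ and $|N(S)|\le n-1<|S|+2$, because $v\notin N(S)$. Now delete an edge $e$ and let $\emptyset\ne S\subsetneq U$. The deletion removes at most one column from $N(S)$, so if $|S|\le n-2$, then $S$ still has at least $|S|+1$ neighbors. If $|S|=n-1$, every column still has two distinct neighbors, one of which lies in $S$; so $S$ has all $n$ columns as neighbors.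
\end{proof}

\section{An entropy bound for the permanent}\label{sec:entropy}

By Lemma~\ref{lem:split}(a), the bound $2^{-(n-1)}$ is multiplicative under splitting. One would like the permanent to be at least the product of the permanents of the collapsed matrices of the pieces, but this is false. Split
\[
A=\frac13\begin{pmatrix}1&2&0\\1&1&1\\1&0&2\end{pmatrix}
\]
along its first row. Both pieces have a collapsed matrix with the entries $\frac13,\frac23$ in each line and permanent $\frac59$, whereas $\operatorname{per}A=\frac{2+4+2}{27}=\frac{24}{81}<\frac{25}{81}$. The trouble is that the two pieces favor different crossing edges. We remove it by prescribing, on both sides, how often each edge is used.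

Let $G$ be elementary with a weighting $x$. Let $Q(G,x)$ be the set of probability distributions $q$ on the matchings of $G$ with \emph{marginals} $x$, that is, with $\sum_{M\ni e}q(M)=x_e$ for every edge $e$. For such $q$ and any function $\varphi$ on $E$, exchanging the order of summation gives
\begin{equation}\label{eq:marginal}
\sum_Mq(M)\sum_{e\in M}\varphi(e)=\sum_{e\in E}x_e\,\varphi(e).
\end{equation}
Let $\operatorname{Ent}(q)=-\sum_Mq(M)\ln q(M)$, and define
\[
\Phi(G,x)=\max_{q\in Q(G,x)}\operatorname{Ent}(q)+\sum_{e\in E}x_e\ln x_e,\qquad
\Psi(G,x)=\Phi(G,x)+(n-1)\ln2 .
\]
The set $Q(G,x)$ is compact, and it is nonempty by Lemma~\ref{lem:parallel}, so the maximum exists. For a fully indecomposable doubly stochastic matrix $A$ we write $\Phi(A)$ and $\Psi(A)$ for the values at $G_A$ with the weights $a_e$. The number $\Psi$ is the surplus over the conjectured bound, on a logarithmic scale. For $J_3/3$ the uniform distribution has the right marginals and the largest possible entropy $\ln6$, so $\Phi=\ln6-3\ln3=\ln\frac29$ and $\Psi=\ln\frac89$, the deficit of Section~\ref{sec:example}.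

\begin{lemma}\label{lem:parallel}
Let $C$ be the collapsed matrix of $(G,x)$. Then $Q(G_C,C)$ and $Q(G,x)$ are nonempty, and $\Phi(G,x)\ge\Phi(C)$.
\end{lemma}

\begin{proof}
The coefficients in Birkhoff's theorem form an element of $Q(G_C,C)$. For an edge $e$ of $G$ let $\bar e$ be the edge of $G_C$ with the same ends, and for a matching $M$ of $G$ let $\bar M=\{\bar e:e\in M\}$. Given $q\in Q(G_C,C)$, choose a matching of $G_C$ according to $q$ and then replace its edges, independently, by parallel edges of $G$ chosen proportionally to $x$:
\[
\tilde q(M)=q(\bar M)\prod_{e\in M}\frac{x_e}{c_{\bar e}} .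
\]
The ratios $x_e/c_{\bar e}$ add up to $1$ over each parallel class. So $\tilde q$ has total mass $q(N)$ on the matchings $M$ with $\bar M=N$, and the marginal of $e$ is $c_{\bar e}\cdot x_e/c_{\bar e}=x_e$. Hence $\tilde q\in Q(G,x)$, and by \eqref{eq:marginal}
\[
\operatorname{Ent}(\tilde q)=\operatorname{Ent}(q)-\sum_{e\in E}x_e\ln\frac{x_e}{c_{\bar e}} .
\]
Adding $\sum_ex_e\ln x_e$ gives $\Phi(G,x)\ge\operatorname{Ent}(q)+\sum_ex_e\ln c_{\bar e}=\operatorname{Ent}(q)+\sum_{c_{uv}>0}c_{uv}\ln c_{uv}$. Take $q$ of maximum entropy.
\end{proof}

\begin{lemma}\label{lem:jensen}
If $A$ is fully indecomposable and doubly stochastic, then $\ln\operatorname{per}A\ge\Phi(A)$.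
\end{lemma}

\begin{proof}
Let $q\in Q(G_A,A)$ have maximum entropy and let $w(M)=\prod_{e\in M}a_e$. By \eqref{eq:marginal}, $\sum_ea_e\ln a_e=\sum_Mq(M)\ln w(M)$. Summing over the matchings with $q(M)>0$ and using the concavity of the logarithm,
\[
\Phi(A)=\sum_Mq(M)\ln\frac{w(M)}{q(M)}\ \le\ \ln\sum_{q(M)>0}w(M)\ \le\ \ln\operatorname{per}A.\qedhere
\]
\end{proof}

Since the crossing edge now has the same distribution $(x_f)_{f\in X}$ in both pieces, random matchings of the pieces can be glued. The gluing loses the entropy of the crossing edge, which the pieces count twice; they also count its weight twice, and the two corrections cancel.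

\begin{lemma}\label{lem:glue}
For a splitting of $G$, $\ \Psi(G,x)\ge\Psi(G_1,x)+\Psi(G_2,x)$.
\end{lemma}

\begin{proof}
Let $q_i\in Q(G_i,x)$ have maximum entropy. For matchings $M_1,M_2$ of $G_1,G_2$ with the common crossing edge $f$ put
\[
q(M_1\cup M_2)=\frac{q_1(M_1)\,q_2(M_2)}{x_f};
\]
by Lemma~\ref{lem:split}(b) this defines $q$ on all matchings of $G$. Fix $M_1$ with crossing edge $f$. Since $\sum_{M_2\ni f}q_2(M_2)=x_f$, the sum of $q(M_1\cup M_2)$ over $M_2\ni f$ is $q_1(M_1)$. Exchanging the indices, the sum over $M_1$ for fixed $M_2$ is $q_2(M_2)$. So $q$ is a probability distribution under which $M\cap E(G_i)$ has distribution $q_i$, and therefore $q\in Q(G,x)$. Averaging $-\ln q=-\ln q_1(M_1)-\ln q_2(M_2)+\ln x_f$ against $q$ gives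
\[
\operatorname{Ent}(q)=\operatorname{Ent}(q_1)+\operatorname{Ent}(q_2)+\sum_{f\in X}x_f\ln x_f .
\]
Since $E(G_1)$ and $E(G_2)$ cover $E$ and intersect in $X$,
\[
\sum_{e\in E}x_e\ln x_e=\sum_{e\in E(G_1)}x_e\ln x_e+\sum_{e\in E(G_2)}x_e\ln x_e-\sum_{f\in X}x_f\ln x_f .
\]
The sum of the two displays gives $\Phi(G,x)\ge\Phi(G_1,x)+\Phi(G_2,x)$, and Lemma~\ref{lem:split}(a) takes care of the multiples of $\ln2$.
\end{proof}

For braces we want to use Gurvits' theorem, but now we need a lower bound for $\Phi(C)$, and Lemma~\ref{lem:jensen} points the wrong way. The way out is that Gurvits' bound depends only on the support, so it is enough to bound $\Phi(C)$ from below by the permanent of \emph{some} doubly stochastic matrix with the support of $C$. We find edge weights $W$ such that choosing a matching proportionally to its $W$-weight has marginals $C$; for this distribution the entropy is expressed exactly by $\operatorname{per}W$. Then we scale $W$ to a doubly stochastic matrix.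

\begin{lemma}\label{lem:dual}
Let $C$ be fully indecomposable and doubly stochastic. There is a doubly stochastic matrix $B$ with the same support such that $\Phi(C)\ge\ln\operatorname{per}B$.
\end{lemma}

\begin{proof}
Let $E$ be the edge set of $G_C$, let $M$ range over the $m$ matchings of $G_C$, and for $\theta\in\mathbb R^E$ put $\theta(M)=\sum_{e\in M}\theta_e$.

\emph{Step 1: a distribution $q_0\in Q(G_C,C)$ that is positive on all matchings.} Let $Y$ be the average of the $m$ permutation matrices given by the matchings; it is doubly stochastic with support in $E$. For small $\varepsilon>0$ the matrix $(C-\varepsilon Y)/(1-\varepsilon)$ is nonnegative, hence doubly stochastic, with support in $E$. By Birkhoff's theorem it is the matrix of marginals of a distribution $q'$ on the matchings. Then $q_0=(1-\varepsilon)q'+\varepsilon/m$ has marginals $C$, and $q_0(M)\ge\eta:=\varepsilon/m>0$ for all $M$.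

\emph{Step 2: the weights.} Consider the smooth function
\[
\Lambda(\theta)=\ln\sum_Me^{\theta(M)}-\sum_{e\in E}c_e\theta_e=\ln\sum_Me^{\theta(M)}-\sum_Mq_0(M)\theta(M),
\]
where the second form comes from \eqref{eq:marginal}. We claim that $\Lambda$ attains its minimum. Let $\omega(\theta)=\max_M\theta(M)-\min_M\theta(M)$. Then
\[
\Lambda(\theta)\ \ge\ \sum_Mq_0(M)\Bigl(\max_{M'}\theta(M')-\theta(M)\Bigr)\ \ge\ \eta\,\omega(\theta),
\]
by keeping only the term of a matching with the smallest $\theta(M)$. The function $\omega$ is a seminorm, and it vanishes exactly on the subspace $L$ of those $\theta$ for which $\theta(M)$ does not depend on $M$. So $\omega$ is a norm on $L^\perp$, the restriction of $\Lambda$ to $L^\perp$ tends to infinity at infinity, and it attains its minimum. Adding an element of $L$ with constant value $\kappa$ adds $\kappa$ to both terms of $\Lambda$ and leaves $\Lambda$ unchanged. Hence the minimum on $L^\perp$ is a minimum on $\mathbb R^E$.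

Let $\theta$ be a minimum point, $Z=\sum_Me^{\theta(M)}$ and $q_\theta(M)=e^{\theta(M)}/Z$. Then $0=\partial\Lambda/\partial\theta_e=\sum_{M\ni e}q_\theta(M)-c_e$, so $q_\theta\in Q(G_C,C)$. Let $W$ be the matrix with entries $w_e=e^{\theta_e}$ on $E$ and $0$ elsewhere, so that $Z=\operatorname{per}W$. By \eqref{eq:marginal},
\[
\operatorname{Ent}(q_\theta)=\ln Z-\sum_Mq_\theta(M)\theta(M)=\ln\operatorname{per}W-\sum_{e\in E}c_e\ln w_e .
\]

\emph{Step 3: scaling.} By Lemma~\ref{lem:elementary} every positive entry of $W$ lies on a positive diagonal, so Theorem~\ref{thm:SK} gives $w_{ij}=\alpha_ib_{ij}\beta_j$ with $\alpha_i,\beta_j>0$ and $B=(b_{ij})$ doubly stochastic; the support of $B$ is $E$. Put $\mu=\sum_i\ln\alpha_i+\sum_j\ln\beta_j$. Then $\ln\operatorname{per}W=\mu+\ln\operatorname{per}B$, and, because the line sums of $C$ are $1$, also $\sum_ec_e\ln w_e=\mu+\sum_ec_e\ln b_e$. The two terms $\mu$ cancel, and with $\ln y\ge1-1/y$,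
\[
\Phi(C)-\ln\operatorname{per}B\ \ge\ \sum_{e\in E}c_e\ln\frac{c_e}{b_e}\ \ge\ \sum_{e\in E}(c_e-b_e)=n-n=0.\qedhere
\]
\end{proof}

\section{The main inequality}\label{sec:main}

Section~\ref{sec:example} suggests the statement $\Psi(G,x)\ge-\Gamma(R(G))$. An induction on this statement does not close: by Lemma~\ref{lem:glue} and \eqref{eq:charge} it yields only $\Psi(G,x)\ge-\Gamma(R(G))-\Gamma(X)$, because a crossing edge can be charged once more in the pieces than in $G$. But $X$ is the set of edges at the vertex $p_i$ of $G_i$. So we ask for a bonus $\Gamma(\delta(p))$ at one vertex $p$ of our choice. In a splitting, one piece passes the bonus at $p$ on to $G$, and the other spends its bonus at the contracted vertex to pay $\Gamma(X)$.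

\begin{proposition}\label{prop:main}
For every elementary graph $G$, every weighting $x$ and every vertex $p$,
\begin{equation}\label{eq:main}
\Psi(G,x)\ \ge\ \Gamma(\delta(p))-\Gamma(R(G)).
\end{equation}
\end{proposition}

The graphs that cannot be split are those of size $2$ and the braces. The first kind produces the surplus.

\begin{lemma}\label{lem:two}
Inequality \eqref{eq:main} holds for $n=2$.
\end{lemma}

\begin{proof}
Each row has both columns as neighbors, so the collapsed matrix is $C=\begin{pmatrix}t&1-t\\1-t&t\end{pmatrix}$ with $0<t<1$. The graph $G_C$ has two matchings, and the marginals force their probabilities to be $t$ and $1-t$. So $\Phi(C)=H(t)-2H(t)$, and Lemma~\ref{lem:parallel} gives $\Psi(G,x)\ge\ln2-H(t)$. The edges at $p$ form two parallel classes, of total weights $t$ and $1-t$. An edge of $\delta(p)\setminus R(G)$ has no parallel edge, so it is alone in its class and carries the whole weight. Therefore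
\[
\Gamma(\delta(p))-\Gamma(R(G))\ \le\ \Gamma(\delta(p)\setminus R(G))\ \le\ \gamma(t)+\gamma(1-t)=\ln2-H(t).\qedhere
\]
\end{proof}

For braces all edges are charged. The resulting inequality holds for every elementary graph. The bonus at $p$ means that the edges at $p$ are not charged after all, and this is affordable because the first line in Gurvits' bound is free.

\begin{lemma}\label{lem:alledges}
For every elementary graph $G$, every weighting $x$ and every vertex $p$, $\ \Psi(G,x)\ge-\Gamma(E\setminus\delta(p))$.
\end{lemma}

\begin{proof}
The statement is symmetric in rows and columns, so let $p$ be a row. Number the rows $u_1=p,u_2,\dots,u_n$, and let $k_i\ge2$ be the number of positive entries in row $u_i$ of the collapsed matrix $C$. Let $B$ be as in Lemma~\ref{lem:dual}; its rows have the same numbers $k_i$ of positive entries. By Lemmas~\ref{lem:parallel} and~\ref{lem:dual}, Theorem~\ref{thm:gurvits} for rows, and the monotonicity of $g$,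
\[
\Phi(G,x)\ \ge\ \sum_{i=1}^n\ln g(\min\{i,k_i\})\ \ge\ 0-\ln2+\sum_{i=3}^n\ln g(k_i),
\]
that is, $\Psi(G,x)\ge\sum_{i=3}^n\bigl(\ln2+\ln g(k_i)\bigr)$. Next we bound the charge on row $u=u_i$. For each column $v$ with $c_{uv}>0$ pick one edge $e$ from $u$ to $v$; then $x_e\le c_{uv}$, so $\gamma(x_e)\ge\gamma(c_{uv})$. The other edges at $u$ contribute nonnegative terms, so by Lemma~\ref{lem:functions}(b)
\[
\Gamma(\delta(u_i))\ \ge\ \sum_{v:\,c_{uv}>0}\gamma(c_{uv})\ \ge\ k_i\gamma(1/k_i).
\]
The set $E\setminus\delta(p)$ is the disjoint union of $\delta(u_2),\dots,\delta(u_n)$. Dropping the nonnegative term of $u_2$ and using Lemma~\ref{lem:functions}(d),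
\[
\Psi(G,x)+\Gamma(E\setminus\delta(p))\ \ge\ \sum_{i=3}^n\bigl(\ln2+\ln g(k_i)+k_i\gamma(1/k_i)\bigr)\ \ge\ 0.\qedhere
\]
\end{proof}

\begin{remark}
The two lemmas explain the shape of $\gamma$. Lemma~\ref{lem:two} allows a total of $\ln2-H(t)$ to be shared between an edge of weight $t$ and one of weight $1-t$, and Lemma~\ref{lem:alledges} needs large values at the weights $1/k$. So the whole amount is given to the lighter edge. With an equal share, the expression in Lemma~\ref{lem:functions}(d) would be $\ln\frac89+\frac12\ln\frac{32}{27}=\frac12\ln\frac{2048}{2187}<0$ at $k=3$.
\end{remark}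

\begin{proof}[Proof of Proposition~\ref{prop:main}]
We use induction on $n$. The case $n=2$ is Lemma~\ref{lem:two}. Let $n\ge3$. If $G$ is a brace, then $R(G)=E$ by Lemma~\ref{lem:brace}, the right side of \eqref{eq:main} is $-\Gamma(E\setminus\delta(p))$, and Lemma~\ref{lem:alledges} applies.

Otherwise $G$ has a tight set, and we split along it. Let $G_a$ be the piece in which $p$ survives, so that $\delta(p)$ is the same in $G_a$ and in $G$, and let $G_b$ be the other piece. By Lemma~\ref{lem:split} the pieces are elementary, smaller than $G$, and weighted by $x$. The induction hypothesis for $G_a$ at the vertex $p$ and for $G_b$ at the vertex $p_b$, where $\delta(p_b)=X$, gives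
\[
\Psi(G_a,x)\ge\Gamma(\delta(p))-\Gamma(R(G_a)),\qquad \Psi(G_b,x)\ge\Gamma(X)-\Gamma(R(G_b)).
\]
By Lemma~\ref{lem:glue} and then \eqref{eq:charge},
\[
\Psi(G,x)\ \ge\ \Gamma(\delta(p))+\Gamma(X)-\Gamma(R(G_1))-\Gamma(R(G_2))\ \ge\ \Gamma(\delta(p))-\Gamma(R(G)).\qedhere
\]
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The line $p$ is a vertex of the elementary graph $G_A$, the set $\delta(p)$ consists of the positive entries of $p$, and $R=R(G_A)$. By Lemma~\ref{lem:jensen} and Proposition~\ref{prop:main},
\[
\operatorname{per}A\ \ge\ e^{\Phi(A)}=2^{-(n-1)}e^{\Psi(A)}\ \ge\ 2^{-(n-1)}\exp\bigl(\Gamma(\delta(p))-\Gamma(R)\bigr).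
\]
The entries in $\delta(p)\cap R$ cancel, so the exponent equals $\Gamma(\delta(p)\setminus R)-\Gamma(R\setminus\delta(p))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
Since $A$ is nearly decomposable, $R=\emptyset$, and Theorem~\ref{thm:general} gives the first bound; this is the only place where near decomposability, rather than full indecomposability, is used. If the line $p$ has $k$ positive entries, they add up to $1$, and Lemma~\ref{lem:functions}(b) gives the second bound. The star $A_k$ of Example~\ref{ex:star}, whose row $0$ has $k$ positive entries, attains it with $n=k+1$.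

For the last claim, recall that every line of $A$ has at least two positive entries. Suppose that every line has exactly two. Then $G_A$ is a simple $2$-regular graph on $2n$ vertices, connected by Lemma~\ref{lem:elementary}, so it is a cycle $v_1u_1v_2u_2\cdots v_nu_nv_1$ in which columns $v_i$ and rows $u_i$ alternate. In this numbering row $i$ has its positive entries in the columns $i$ and $i+1$ modulo $n$, which is the support of $I_n+P$ for the cycle $i\mapsto i+1$. So if the support of $A$ is not of this form, some line has $k\ge3$ positive entries. Since $\gamma$ is nonnegative and nonincreasing, $k\gamma(1/k)\ge3\gamma(1/3)=\ln\frac{32}{27}$, and the second bound gives $\operatorname{per}A\ge\frac{32}{27}2^{-(n-1)}$. The support of $A_3$ has a line with three entries, so it is not that of $I_4+P$, and $A_3$ attains this value with $n=4$.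
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:foregger}]
If the support of $A$ is, up to permutations, that of $I_n+P$, then Example~\ref{ex:cycle} gives $\operatorname{per}A\ge2^{-(n-1)}$, with equality if and only if $A=(I_n+P)/2$ up to the same permutations. Otherwise Theorem~\ref{thm:refined} gives $\operatorname{per}A\ge\frac{32}{27}2^{-(n-1)}>2^{-(n-1)}$, and $A$ is not $(I_n+P)/2$ up to permutations. Example~\ref{ex:cycle} also shows that $(I_n+P)/2$ is nearly decomposable, so the bound is attained for every $n\ge2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Gur}
Gurvits, \emph{Electron. J. Combin.} 15 (2008), R66.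

\bibitem{LS}
Laurent and Schrijver, \emph{Amer. Math. Monthly} 117 (2010), 903--911.

\bibitem{perm}
\emph{Permanents of doubly stochastic matrices},
\texttt{https://\allowbreak mspace.lib.\allowbreak umanitoba.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 1993/\allowbreak 3036/\allowbreak LT-thesis.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\bibitem{SK}
Sinkhorn and Knopp, \emph{Pacific J. Math.} 21 (1967), 343--348.

\end{thebibliography}
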